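\title{$p$-groups of derived length four with four character degrees}

\begin{abstract}
By Taketa's theorem, the derived length of a finite $p$-group is at most the number of its irreducible character degrees. We show that this bound is attained when the number of degrees is four: for every odd prime $p$ there is a $p$-group of derived length $4$ with character degrees $1,p,p^3,p^{3p+1}$. More generally, for every odd $p$, every $b\ge 3$ and every sufficiently large $c$, the set $\{1,p,p^b,p^c\}$ is the set of degrees of a $p$-group of derived length $4$. The smallest group constructed has order $3^{23}$.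
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. For a group $G$, let $\operatorname{Irr}(G)$ be the set of its irreducible complex characters and $\operatorname{cd}(G)=\{\chi(1):\chi\in\operatorname{Irr}(G)\}$ the set of its character degrees. The derived series is $G^{(0)}=G$, $G^{(i+1)}=[G^{(i)},G^{(i)}]$, and the derived length $\operatorname{dl}(G)$ of a solvable group $G$ is the least $i$ with $G^{(i)}=1$. Both invariants measure the distance from commutativity: for $G\neq1$, each of the conditions $\operatorname{dl}(G)=1$ and $|\operatorname{cd}(G)|=1$ says that $G$ is abelian. A group is \emph{monomial} if each of its irreducible characters is induced from a linear character of a subgroup; $p$-groups are monomial. Taketa's theorem states that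
\[
\operatorname{dl}(G)\le|\operatorname{cd}(G)|
\]
for every monomial group $G$. Equality holds with value $1$ for a group of order $p$, with value $2$ for a nonabelian group of order $p^3$, and with value $3$ for the groups $V\rtimes D$ constructed below ($p$ odd). The following question is posed in \cite{source}.

\begin{quote}
Do there exist a prime $p$ and a $p$-group $P$ with $\operatorname{dl}(P)=4$ and $|\operatorname{cd}(P)|=4$?
\end{quote}

The proof of Taketa's theorem shows what equality demands. Let $1=f_1<f_2<\dots<f_l$ be the degrees of a monomial group $G$. Then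
\begin{equation}\label{eq:taketa}
G^{(i)}\le\ker\chi\qquad\text{whenever }\chi\in\operatorname{Irr}(G)\text{ and }\chi(1)\le f_i .
\end{equation}
For $i=1$ this holds because $\chi$ is linear. Let $i>1$; by induction we may assume $\chi(1)=f_i$. Write $\chi=\lambda^G$ with $\lambda$ a linear character of a subgroup $H$ of index $f_i$. The permutation character $(1_H)^G$ has degree $f_i>1$ and contains $1_G$, so its constituents have degree less than $f_i$, and induction gives $G^{(i-1)}\le\ker(1_H)^G\le H$. Hence $G^{(i)}\le H'\le\ker\lambda$, and $G^{(i)}\le\ker\chi$ because $G^{(i)}$ is normal in $G$. The case $i=l$ is Taketa's bound.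

So in a $p$-group with derived length $4$ and degrees $1<f_2<f_3<f_4$, all irreducible characters that are nontrivial on $G'''$ have the same degree $f_4$, and those nontrivial on $G''$ have degree $f_3$ or $f_4$. A familiar way of raising the derived length, the wreath product, is far from this economy. Let $H$ be nonabelian of order $p^3$. For $0\le j\le p-1$ take irreducible characters $\psi_1,\dots,\psi_p$ of $H$, not all equal, exactly $j$ of them of degree $p$. Then $\psi_1\times\dots\times\psi_p$ is not fixed by the cyclic shift, so it induces to an irreducible character of $H\wr C_p$ of degree $p^{j+1}$. Thus $H\wr C_p$ has at least $p+1$ degrees, while its derived length is at most $3$. Moreover, it is known (Slattery) that the first candidate $\{1,p,p^2,p^3\}$ is not the degree set of a $p$-group of derived length $4$. One might guess from this that no example exists. The answer, however, is yes for every odd prime.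

\begin{theorem}\label{thm:A}
For every odd prime $p$ there is a $p$-group $G$ with $\operatorname{dl}(G)=4$ and $\operatorname{cd}(G)=\{1,\,p,\,p^3,\,p^{3p+1}\}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $p$ be an odd prime, let $b\ge3$ be an integer and let $n=\lceil(b-1)/(p-1)\rceil$. Put $\kappa=3$ if $p=3$ and $\kappa=2$ if $p\ge5$. Then for every integer $c\ge\kappa pn+1$ there is a $p$-group $G$ with $\operatorname{dl}(G)=4$ and $\operatorname{cd}(G)=\{1,p,p^b,p^c\}$. For $p\ge5$ and $c\ge3pn+1$ such a group is also obtained from the module used for $p=3$ (Module~I of Section~\ref{sec:modules}).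
\end{theorem}

Theorem~\ref{thm:A} is the case $b=3$, $c=3p+1$ of Theorem~\ref{thm:B}; here $n=1$ because $2\le p-1$. We do not settle the case $p=2$, nor which degree sets occur outside the range of Theorem~\ref{thm:B} (for instance with $b=2$).

The group $G$ is built in layers, and each layer adds one to the derived length and exactly one degree. We start from a nonabelian $p$-group $D$ with an abelian subgroup $A$ of index $p$, let it act on a symplectic space $V$ over $\mathbb F_p$, and then pass to an extension $Y$ of $V$ of nilpotency class $2$. The result is a chain of quotients of $G=Y\rtimes D$: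
\[
\begin{array}{c|c|c|l}
\text{group}&\text{order}&\operatorname{dl}&\operatorname{cd}\\ \hline
D/A&p&1&\{1\}\\
D&p^{b}&2&\{1,p\}\\
V\rtimes D&p^{b+2c-2}&3&\{1,p,p^b\}\\
G&p^{b+2c}&4&\{1,p,p^b,p^c\}
\end{array}
\]
Section~\ref{sec:general} shows that an orbit condition on $V$ gives the last column and that one nonzero value of the symplectic form gives the derived length. Section~\ref{sec:example} finds $D$ and $V$ by hand for $p=3$, and Sections~\ref{sec:D} and~\ref{sec:modules} do this in general.

We write $[g,h]=ghg^{-1}h^{-1}$, groups act on the left, and $D_u$ is the stabilizer of $u$ in $D$.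

\section{Tools}\label{sec:tools}

Let $N$ be a normal subgroup of $G$. Then $G$ acts on $\operatorname{Irr}(N)$ by $(g\vartheta)(y)=\vartheta(g^{-1}yg)$. A character $\chi\in\operatorname{Irr}(G)$ \emph{lies over} $\vartheta\in\operatorname{Irr}(N)$ if $\vartheta$ is a constituent of the restriction $\chi_N$, and $\operatorname{Irr}(G\,|\,\vartheta)$ is the set of such $\chi$. Every $\chi$ lies over some $\vartheta$. If $N$ is central, then $\chi_N=\chi(1)\vartheta$ with $\vartheta$ linear. We use four facts.

\begin{itemize}
\item[(F1)] Let $I$ be the stabilizer of $\vartheta\in\operatorname{Irr}(N)$ in $G$. Induction is a bijection $\operatorname{Irr}(I\,|\,\vartheta)\to\operatorname{Irr}(G\,|\,\vartheta)$ (Clifford correspondence). If $\vartheta$ extends to a character $\hat\vartheta$ of $I$, then $\eta\mapsto\hat\vartheta\eta$ is a bijection $\operatorname{Irr}(I/N)\to\operatorname{Irr}(I\,|\,\vartheta)$ (Gallagher's theorem). In this case the degrees in $\operatorname{Irr}(G\,|\,\vartheta)$ are the numbers $|G:I|\,\vartheta(1)\,f$ with $f\in\operatorname{cd}(I/N)$.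
\item[(F2)] A $Q$-invariant linear character $\nu$ of $M$ extends to $M\rtimes Q$ by $\hat\nu(mq)=\nu(m)$. This is a homomorphism because $(mq)(m'q')=m\,(qm'q^{-1})\,qq'$ and $\nu(qm'q^{-1})=\nu(m')$.
\item[(F3)] If $G=HK$ with subgroups $H,K$, and $\psi$ is a character of $H$, then $(\psi^G)_K=(\psi_{H\cap K})^K$ (Mackey's formula for a single double coset).
\item[(F4)] A nonabelian $p$-group $D$ with an abelian subgroup $A$ of index $p$ has $\operatorname{cd}(D)=\{1,p\}$. Indeed, each $\chi\in\operatorname{Irr}(D)$ is a constituent of $\vartheta^D$ for a linear character $\vartheta$ of $A$, so $\chi(1)$ is a power of $p$ that is at most $p$, and not all $\chi$ are linear.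
\end{itemize}

A \emph{symplectic space} is a finite-dimensional vector space $U$ with a nondegenerate alternating bilinear form $\langle\,,\rangle$. For a subspace $\Lambda$ one has $\dim\Lambda+\dim\Lambda^\perp=\dim U$. We call $\Lambda$ \emph{isotropic} if $\Lambda\le\Lambda^\perp$ and \emph{Lagrangian} if $\Lambda=\Lambda^\perp$; over $\mathbb F_p$ a Lagrangian has $|U|^{1/2}$ elements.

\begin{lemma}\label{lem:flag}
Let a $p$-group $Q$ act linearly on a finite $\mathbb F_p$-space $U$.
\begin{itemize}
\item[(a)] If $U_1\le U_2$ are $Q$-invariant subspaces, then between them there is a $Q$-invariant subspace of every intermediate dimension.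
\item[(b)] If $U$ is symplectic and $Q$ preserves the form, then $U$ has a $Q$-invariant Lagrangian.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $U_1\ne U_2$. The orbits of $Q$ on $U_2/U_1$ have $p$-power size and $\{0\}$ is one of them, so $Q$ fixes some $v+U_1\neq0$. Then $U_1+\mathbb F_pv$ is invariant; repeat.

(b) Let $\Lambda$ be maximal among the invariant isotropic subspaces. Then $\Lambda^\perp$ is invariant. If $\Lambda\ne\Lambda^\perp$, then (a) gives an invariant subspace $\Lambda+\mathbb F_pv$ with $v\in\Lambda^\perp\setminus\Lambda$. It is isotropic since $\langle v,v\rangle=0$ and $\langle v,\Lambda\rangle=0$, which contradicts maximality.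
\end{proof}

\section{From a symplectic module to four degrees}\label{sec:general}

From now on $p$ is an odd prime and $\omega$ is a primitive complex $p$-th root of unity. In this section we assume the following.
\begin{itemize}
\item[(H1)] $D$ is a nonabelian $p$-group with an abelian normal subgroup $A$ of index $p$, and $\varepsilon\colon D\to\mathbb F_p$ is a homomorphism with kernel $A$.
\item[(H2)] $V$ is a finite $\mathbb F_pD$-module with a $D$-invariant nondegenerate alternating form $\langle\,,\rangle$.
\item[(H3)] $V_1:=C_V(A)\ne V$, and $D_u=1$ for all $u\in V\setminus V_1$.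
\end{itemize}

\subsection*{The third degree}
The degrees of $V\rtimes D$ are governed by the stabilizers $D_u$. They would be easiest to control if $D$ acted freely on the nonzero vectors, but a $p$-group fixes a nonzero vector of $V$. Hypothesis (H3) is a substitute: a stabilizer is either trivial or so large that it contributes only the degrees $1$ and $p$, which $D$ has already.

\begin{lemma}\label{lem:third}
$\operatorname{cd}(V\rtimes D)=\{1,\,p,\,p|A|\}$.
\end{lemma}

\begin{proof}
For $u\in V$ let $\chi_u(v)=\omega^{\langle u,v\rangle}$. Since the form is nondegenerate, $u\mapsto\chi_u$ is a bijection $V\to\operatorname{Irr}(V)$, and $(d\chi_u)(v)=\omega^{\langle u,d^{-1}v\rangle}=\chi_{du}(v)$. So the stabilizer of $\chi_u$ is $V\rtimes D_u$, and $\chi_u$ extends to it by (F2). By (F1) the degrees over $\chi_u$ are the numbers $|D:D_u|\,f$ with $f\in\operatorname{cd}(D_u)$. If $u\notin V_1$, then $D_u=1$ and the degree is $|D|=p|A|$; such $u$ exist. If $u\in V_1$, then $D_u$ is $A$ or $D$. For $D_u=A$ the only degree is $p$. For $D_u=D$, which occurs for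 $u=0$, the degrees are $1$ and $p$ by (F4).
\end{proof}

\subsection*{The fourth degree}
To gain one more step of derived length, we replace $V$ by a nonabelian group with a central subgroup $Z$ of order $p$ in which commutators are given by the form. By \eqref{eq:taketa}, all characters that are nontrivial on $Z$ must then have the same degree. The difficulty is that $D$ centralizes $Z$, so $D$ fixes the new characters and, by (F1), both degrees of $D$ appear as factors (Remark~\ref{rem:r}). The remedy is to shrink the stabilizers from $D$ to the abelian group $A$, and it is visible already without $V$.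

Let $C=\mathbb F_p\times\mathbb F_p$ with the action $d\cdot(z,r)=(z+\varepsilon(d)r,\,r)$ of $D$, and let $Z=\{(z,0)\}$. The characters of $C$ are $\mu_{i,s}(z,r)=\omega^{iz+sr}$ with $i,s\in\mathbb F_p$, and $\mu_{i,s}$ is nontrivial on $Z$ exactly when $i\ne0$. We compute
\begin{equation}\label{eq:twist}
\mu_{i,s}\bigl(d\cdot(z,r)\bigr)=\omega^{iz+(s+i\varepsilon(d))r}=\mu_{i,\,s+i\varepsilon(d)}(z,r).
\end{equation}
So for $i\neq0$ the stabilizer of $\mu_{i,s}$ in $D$ is $A$, and the $p$ characters $\mu_{i,s}$ with given $i$ form one orbit. By (F1) and (F2), the irreducible characters of $C\rtimes D$ that are nontrivial on $Z$ all have degree $|D:A|=p$, whereas those of $Z\times D$ have the two degrees $1$ and $p$.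

We now combine this with $V$. Let $Y=V\times\mathbb F_p\times\mathbb F_p$ with the product
\[
(u,z,r)(u',z',r')=\bigl(u+u',\ z+z'+\tfrac12\langle u,u'\rangle,\ r+r'\bigr).
\]
The product is associative because $\langle u,u'\rangle+\langle u+u',u''\rangle=\langle u,u'+u''\rangle+\langle u',u''\rangle$, and $(u,z,r)^{-1}=(-u,-z,-r)$ because $\langle u,u\rangle=0$. Since $\frac12\langle u,u'\rangle-\frac12\langle u',u\rangle=\langle u,u'\rangle$,
\begin{equation}\label{eq:comm}
[(u,z,r),(u',z',r')]=(0,\langle u,u'\rangle,0).
\end{equation}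
By nondegeneracy the center of $Y$ is $\{(0,z,r)\}$, which we identify with $C$; thus $Z=\{(0,z,0)\}$ and $Y'\le Z$. Define
\[
d\cdot(u,z,r)=(du,\ z+\varepsilon(d)r,\ r).
\]
Each $d$ acts as an automorphism, since $\langle du,du'\rangle=\langle u,u'\rangle$ and $\varepsilon(d)r$ is additive in $r$; and this is an action of $D$, since $\varepsilon$ is a homomorphism. Put
\[
G=G(D,V)=Y\rtimes D .
\]
This is a $p$-group of order $p^2|V||D|$, the subgroup $Z$ is central of order $p$, and $G/C\cong V\rtimes D$.

\begin{proposition}\label{prop:degrees}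
$\operatorname{cd}(G)=\{1,\ p,\ p|A|,\ p|V|^{1/2}\}$.
\end{proposition}

\begin{proof}
In $G/Z$ the coordinate $z$ disappears, so $Y/Z\cong V\times\mathbb F_p$ with $D$ acting trivially on the second factor, and $G/Z\cong C_p\times(V\rtimes D)$. By Lemma~\ref{lem:third} the characters trivial on $Z$ have the degrees $1,p,p|A|$. Some irreducible character $\chi$ of $G$ is nontrivial on $Z$, and it remains to show that every such $\chi$ has degree $p|V|^{1/2}$. Let $\chi$ lie over $\varphi\in\operatorname{Irr}(Y)$, and write $\varphi_C=\varphi(1)\mu$. Since $Z$ is central in $G$ and $\chi$ is nontrivial on $Z$, so is $\mu$; thus $\mu=\mu_{i,s}$ with $i\ne0$.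

\emph{Step 1: $\varphi$ is the only irreducible character of $Y$ over $\mu$, and $\varphi(1)=|V|^{1/2}$.} Let $\psi\in\operatorname{Irr}(Y\,|\,\mu)$ and $y=(u,z,r)$ with $u\ne0$. Choose $y'=(u',0,0)$ with $\langle u',u\rangle\ne0$. Then $y'yy'^{-1}=[y',y]\,y$ with $[y',y]$ central, so $\psi(y)=\omega^{i\langle u',u\rangle}\psi(y)$ by \eqref{eq:comm}, and $\psi(y)=0$. Hence $\psi$ vanishes off $C$ and equals $\psi(1)\mu$ on $C$. The orthogonality relation gives $|Y|=|C|\psi(1)^2$, so $\psi(1)=|V|^{1/2}$, and $\psi$ is determined by $\mu$.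

\emph{Step 2: the stabilizer of $\varphi$ in $G$ is $YA$.} By Step 1, $d\in D$ fixes $\varphi$ if and only if it fixes $\mu$. By \eqref{eq:twist} this means $d\in A$.

\emph{Step 3: $\varphi$ extends to $YA$.} Since $\varphi$ is not linear, (F2) does not apply directly; we write $\varphi$ as induced from an $A$-invariant linear character and extend that character instead. Let $\Lambda$ be an $A$-invariant Lagrangian of $V$ (Lemma~\ref{lem:flag}), and let $M=\{(l,z,r):l\in\Lambda\}$, a subgroup normalized by $A$. As $\Lambda$ is isotropic, $(l,z,r)\mapsto(0,z,r)$ is a homomorphism $M\to C$, so $\nu(l,z,r)=\mu(z,r)$ is a linear character of $M$. It is $A$-invariant, because $a\cdot(l,z,r)=(al,z,r)$ for $a\in A$. Let $\hat\nu$ be its extension to $MA$ from (F2). Since $YA=(MA)Y$ and $MA\cap Y=M$, (F3) gives $(\hat\nu^{\,YA})_Y=\nu^Y$. Now $C$ is central in $Y$ and $\nu_C=\mu$, so $(\nu^Y)_C$ is a multiple of $\mu$; by Step 1, $\nu^Y$ is a multiple of $\varphi$. Its degree is $|Y:M|=|V:\Lambda|=|V|^{1/2}$, so $\nu^Y=\varphi$, and $\hat\nu^{\,YA}$ extends $\varphi$.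

Since $YA/Y\cong A$ is abelian, (F1) gives $\chi(1)=|G:YA|\,\varphi(1)=p|V|^{1/2}$.
\end{proof}

\begin{remark}
The count is consistent with the order of $G$. Fix $\lambda\in\operatorname{Irr}(Z)$, $\lambda\neq1$. The $p$ extensions of $\lambda$ to $C$ form one orbit, so by (F1) exactly $|A|$ irreducible characters of $G$ lie over $\lambda$. The squares of their degrees sum to $|A|\cdot p^2|V|=|G/Z|$, as do those of the characters trivial on $Z$, and the total is $p\,|G/Z|=|G|$.
\end{remark}

\begin{remark}\label{rem:r}
Without the coordinate $r$ the count fails. Let $E=\{(u,z,0)\}\le Y$. Its center is $Z$, on which $D$ acts trivially. Steps 1 and 3, with $E,Z,D$ in place of $Y,C,A$ and with a $D$-invariant Lagrangian, show that each character of $E$ that is irreducible and nontrivial on $Z$ has degree $|V|^{1/2}$ and extends to $E\rtimes D$. By (F1) and (F4), $E\rtimes D$ has both degrees $|V|^{1/2}$ and $p|V|^{1/2}$ in addition to $1,p,p|A|$. For the modules of Section~\ref{sec:modules} these are five different numbers.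
\end{remark}

\subsection*{The derived length}
For $Q\le D$ let $[V,Q]$ be the additive group generated by the vectors $dv-v$ with $d\in Q$, $v\in V$.

\begin{lemma}\label{lem:dl}
We have $G'''\le Z$, so $\operatorname{dl}(G)\le4$. If there are $w\in D'$ and $u',u''\in[V,D]$ with $\langle wu'-u',\,wu''-u''\rangle\ne0$, then $G'''=Z$ and $\operatorname{dl}(G)=4$.
\end{lemma}

\begin{proof}
The quotients $G/YA\cong C_p$ and $YA/Y\cong A$ are abelian, so $G'\le YA$, $G''\le Y$ and $G'''\le Y'\le Z$. For $d\in D$ and $y=(v,z,0)$,
\[
[d,y]=(d\cdot y)\,y^{-1}=(dv,z,0)(-v,-z,0)=\bigl(dv-v,\,-\tfrac12\langle dv,v\rangle,\,0\bigr).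
\]
Products of such commutators and their inverses give elements $y'=(u',z',0)$ and $y''=(u'',z'',0)$ of $G'$. Since $w\in G'$, the elements $[w,y']$ and $[w,y'']$ lie in $G''$, and their first coordinates are $wu'-u'$ and $wu''-u''$. By \eqref{eq:comm} their commutator is a nontrivial element of $G'''$. As $|Z|=p$, we get $G'''=Z$.
\end{proof}

\begin{remark}\label{rem:quadratic}
If $(a-1)(a'-1)V=0$ for all $a,a'\in A$, then $G'''=1$. Indeed, $YA/C\cong V\rtimes A$ has derived subgroup $[V,A]$, so $G''\le(YA)'$ lies in $\{(u,z,r):u\in[V,A]\}$. This group is abelian by \eqref{eq:comm}, because $\langle(a-1)u,(a'-1)v\rangle=\langle u,(a^{-1}-1)(a'-1)v\rangle=0$.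
\end{remark}

\section{A group of order $3^{23}$}\label{sec:example}

It remains to find $D$ and $V$. Hypothesis (H3) makes two demands: all nonidentity elements of $A$ have the same fixed space $V_1$, and the elements of $D\setminus A$ fix no vector outside $V_1$.

The first demand is met by letting $A$ act through a field $F$. If $N$ is a nilpotent $F$-linear map and the elements of $A$ have the form $1+aN\cdot(\text{unit})$ with $a\in F$, then each nonidentity element has fixed space $\ker N$. By Remark~\ref{rem:quadratic} we need $N^2\ne0$. The second demand follows from the first if every element of $D\setminus A$ has a power that is a nonidentity element of $A$. Finally, $D$ is nonabelian, so an element $x\in D\setminus A$ must move the parameters $a$; a field automorphism $\sigma$ of order $p$ does this. It exists only if $p$ divides the degree of $F$ over $\mathbb F_p$, and this is what makes $V$ large. The smallest case is $p=3$, $F=\mathbb F_{27}$, $N^3=0$.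

The polynomial $X^3-X-1$ has no root in $\mathbb F_3$, so $F=\mathbb F_3(t)$ with $t^3=t+1$. Let $\sigma(f)=f^3$ and $\operatorname{Tr}(f)=f+\sigma(f)+\sigma^2(f)$. Then $\sigma(t)=t+1$, and
\[
\operatorname{Tr}(1)=0,\qquad \operatorname{Tr}(t)=3t+3=0,\qquad \operatorname{Tr}(t^2)=3t^2+6t+5=-1 .
\]
Let $R=F[N]/(N^3)$, with $\sigma$ acting on coefficients. For $a\in F$ let $\exp(aN)=1+aN+\frac12a^2N^2=1+aN-a^2N^2$ act on $R$ by multiplication. The coefficient of $N^2$ in $\exp(aN)\exp(a'N)$ is $-a^2+aa'-a'^2=-(a+a')^2$, so $\exp(aN)\exp(a'N)=\exp((a+a')N)$. Put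
\[
w=\exp(N),\qquad y=\exp(tN),\qquad x=\exp(-t^2N)\,\sigma,\qquad A=\langle w,y\rangle\cong C_3\times C_3 .
\]
Conjugation by $x$ sends $\exp(aN)$ to $\exp(\sigma(a)N)$, so $xwx^{-1}=w$ and $xyx^{-1}=yw$. Moving the three factors $\sigma$ in $x^3$ to the right gives $x^3=\exp(-\operatorname{Tr}(t^2)N)=w$. Thus $D=\langle x,y\rangle$ is nonabelian of order $27$, with $w=[x,y]\in D'$. For $a\in\mathbb F_3+\mathbb F_3t$ and $i=1,2$ we have $(\exp(aN)x^i)^3=\exp(\operatorname{Tr}(a)N)\,x^{3i}=w^i$: all $18$ elements outside $A$ have order $9$ and cube $w^{\pm1}$. For $a\neq0$ the map $\exp(aN)-1=aN(1-aN)$ has kernel $FN^2$. Hence every vector of $R\setminus FN^2$ has trivial stabilizer in $D$.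

The factor $\exp(-t^2N)$ in $x$ is essential. With $\sigma$ in place of $x$, the vector $1\in R$ would have stabilizer $\langle\sigma\rangle$, and the proof of Lemma~\ref{lem:third} would produce the additional degree $27/3=9$.

Next we need an invariant alternating form. Replacing $N$ by $-N$ inverts $\exp(aN)$, so the product $f(-N)g(N)$ does not change when $f$ and $g$ are both multiplied by $\exp(aN)$. Its top coefficient is $\beta(f,g)=f_0g_2-f_1g_1+f_2g_0$, where $f=\sum f_iN^i$ and $g=\sum g_iN^i$. This form is symmetric, so we take two copies, $V=Re_1\oplus Re_2$, and put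
\[
\langle u_1e_1+u_2e_2,\ v_1e_1+v_2e_2\rangle=\operatorname{Tr}\bigl(\beta(u_1,v_2)-\beta(u_2,v_1)\bigr);
\]
the trace makes the form invariant under $\sigma$ (Lemma~\ref{lem:form} gives the details for all $p$). Then (H1)--(H3) hold with $V_1=N^2V$ and $|V|=27^6=3^{18}$. The group $G=G(D,V)$ has order $3^{2+18+3}=3^{23}$, and Proposition~\ref{prop:degrees} gives $\operatorname{cd}(G)=\{1,3,27,3^{10}\}$.

For the derived length let $f=t-t^2$. Then $\sigma(f)-f=1-(2t+1)=t$, so $(x-1)(fe_j)=(t+\cdots)e_j$, where the dots stand for multiples of $N$. Applying $w-1=N-N^2$ gives $(tN+\xi N^2)e_j$ with some $\xi\in F$. Therefore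
\[
\langle(w-1)(x-1)fe_1,\ (w-1)(x-1)fe_2\rangle=\operatorname{Tr}(-t\cdot t)=1\ne0,
\]
and $\operatorname{dl}(G)=4$ by Lemma~\ref{lem:dl}.

\section{The group $D$}\label{sec:D}

Let $p$ be odd and $n\ge1$. Let $F=\mathbb F_{p^{pn}}$ and $F_0=\mathbb F_{p^n}$, let $\sigma\colon f\mapsto f^{p^n}$ be the generator of $\operatorname{Gal}(F/F_0)$, of order $p$, and let $\operatorname{Tr}=\operatorname{Tr}_{F/F_0}=\sum_{j=0}^{p-1}\sigma^j$ and $T=\ker\operatorname{Tr}$. Recall that the trace map of an extension of finite fields is linear over the smaller field, surjective and invariant under the Galois group, and that $\operatorname{Tr}_{F/\mathbb F_p}=\operatorname{Tr}_{F_0/\mathbb F_p}\circ\operatorname{Tr}$. The parameters $a$ of the elements of $A$ will be taken from $T$, so that they do not contribute to $p$-th powers; the purpose of $n$ is to make room in $T$ for a large $A$.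

\begin{lemma}\label{lem:field}
\begin{itemize}
\item[(a)] $T=(\sigma-1)F$ and $\dim_{\mathbb F_p}T=n(p-1)$.
\item[(b)] There is $t\in F$ with $\sigma(t)=t+1$. It satisfies $\operatorname{Tr}(t^i)=0$ for $0\le i\le p-2$ and $\operatorname{Tr}(t^{p-1})=-1$.
\item[(c)] If $3\le b\le n(p-1)+1$, there is a $\sigma$-invariant $\mathbb F_p$-subspace $A_0$ with $1,t\in A_0\subseteq T$ and $\dim_{\mathbb F_p}A_0=b-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\operatorname{Tr}$ maps onto $F_0$, $\dim T=pn-n$. Since $\ker(\sigma-1)=F_0$, the space $(\sigma-1)F$ has the same dimension, and it lies in $T$ because $\operatorname{Tr}\circ\sigma=\operatorname{Tr}$.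

(b) We have $\operatorname{Tr}(1)=p=0$, so $t$ exists by (a). Let $S_l=\sum_{j\in\mathbb F_p}j^l$, with $S_0=p=0$. For $1\le l\le p-2$ there is $g\in\mathbb F_p^\times$ with $g^l\ne1$, and $S_l=g^lS_l$ gives $S_l=0$. Also $S_{p-1}=p-1=-1$. Now $\operatorname{Tr}(t^i)=\sum_{j\in\mathbb F_p}(t+j)^i=\sum_{l=0}^i\binom il t^{i-l}S_l$.

(c) As $p\ge3$, (b) gives $1,t\in T$. The space $\mathbb F_p1+\mathbb F_pt$ is $\sigma$-invariant, and it has dimension $2$ because $\sigma(t)\ne t$. Apply Lemma~\ref{lem:flag}(a) to the group $\langle\sigma\rangle$.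
\end{proof}

Fix $b$, $t$, $A_0$ as in Lemma~\ref{lem:field}, and put $\theta=-t^{p-1}$, so that $\operatorname{Tr}(\theta)=1$. Let $k\in\{3,4\}$ with $k\le p$, let $R=F[N]/(N^k)$, and let $V_0=R^s$ with $s\geq1$. Let $\sigma$ act on $V_0$ through the coefficients in $F$, fixing $N$ and the standard basis vectors. For $a\in F$ let $\exp(aN)=\sum_{i<k}a^iN^i/i!$ act on $V_0$ by multiplication; the denominators are invertible because $k\le p$. For $l<k$ the coefficient of $N^l$ in $\exp(aN)\exp(a'N)$ is $\sum_{i=0}^l\frac{a^i\,a'^{\,l-i}}{i!\,(l-i)!}=\frac{(a+a')^l}{l!}$, and $\sigma$ fixes $1/i!\in\mathbb F_p$. Hence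
\begin{equation}\label{eq:exp}
\exp(aN)\exp(a'N)=\exp((a+a')N),\qquad \sigma\exp(aN)\sigma^{-1}=\exp(\sigma(a)N).
\end{equation}
In $GL_{\mathbb F_p}(V_0)$ put
\[
A=\{\exp(aN):a\in A_0\},\qquad x=\exp(\theta N)\,\sigma,\qquad w=\exp(N),\qquad D=\langle A,x\rangle .
\]

\begin{lemma}\label{lem:D}
\begin{itemize}
\item[(a)] $A$ is an abelian normal subgroup of $D$ of order $p^{b-1}$ and index $p$.
\item[(b)] $w=[x,\exp(tN)]\in D'$; in particular $D$ is nonabelian.
\item[(c)] Every $g\in D\setminus A$ satisfies $1\ne g^p\in A$.
\item[(d)] $C_{V_0}(A)=\ker N\ne V_0$, and $D_u=1$ for all $u\in V_0\setminus\ker N$.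
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:exp}, $a\mapsto\exp(aN)$ is a homomorphism $A_0\to A$; it is injective because $a$ is the coefficient of $N$. So $A\cong A_0$. Again by \eqref{eq:exp}, $x\exp(aN)x^{-1}=\exp(\sigma(a)N)$, so $x$ normalizes $A$, and
\[
x^p=\exp\bigl((\theta+\sigma(\theta)+\dots+\sigma^{p-1}(\theta))N\bigr)\,\sigma^p=\exp(\operatorname{Tr}(\theta)N)=w,
\]
which lies in $A$ because $1\in A_0$. On $V_0/NV_0\cong F^s$ the group $A$ acts trivially and $x$ acts as $\sigma\ne1$, so $x\notin A$ and $|D:A|=p$.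

(b) $[x,\exp(tN)]=\exp((\sigma(t)-t)N)=\exp(N)\ne1$.

(c) Write $g=\exp(aN)x^i$ with $a\in A_0$ and $1\le i\le p-1$. Then
\[
g^p=\Bigl(\prod_{j=0}^{p-1}x^{ij}\exp(aN)x^{-ij}\Bigr)x^{ip}=\exp\Bigl(\sum_{j=0}^{p-1}\sigma^{ij}(a)N\Bigr)w^i=\exp(\operatorname{Tr}(a)N)\,w^i=\exp(iN),
\]
since $ij$ runs through all residues modulo $p$ and $A_0\subseteq T$. This is a nonidentity element of $A$.

(d) For $a\ne0$ we have $\exp(aN)-1=N\cdot a(1+\frac12aN+\cdots)$, and the second factor is a unit of $R$ because $F$ is a field. So every nonidentity element of $A$ has fixed space $\ker N$ in $V_0$, and $\ker N\ne V_0$ as $k\geq2$. If $1\ne g\in D_u$, then by (c) one of $g$, $g^p$ is a nonidentity element of $A$ fixing $u$, so $u\in\ker N$.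
\end{proof}

\section{The symplectic modules and the proof of the theorems}\label{sec:modules}

Let $f\mapsto\bar f=f(-N)$ be the $F$-algebra automorphism of $R$ with $N\mapsto-N$. For $f=\sum f_iN^i$ and $g=\sum g_jN^j$ in $R$ let $\beta(f,g)$ be the coefficient of $N^{k-1}$ in $\bar fg$:
\[
\beta(f,g)=\sum_{i+j=k-1}(-1)^if_ig_j .
\]
This form is symmetric for $k=3$ and alternating for $k=4$, which leads to two modules. In each we define an $F$-bilinear form $B$ on $V_0$ and put $\langle u,v\rangle=\operatorname{Tr}_{F/\mathbb F_p}B(u,v)$.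

\medskip\noindent\textbf{Module I} (all odd $p$). $k=3$, $V_0=Re_1\oplus Re_2$, $\beta(f,g)=f_0g_2-f_1g_1+f_2g_0$, and
\[
B(u_1e_1+u_2e_2,\ v_1e_1+v_2e_2)=\beta(u_1,v_2)-\beta(u_2,v_1).
\]

\noindent\textbf{Module II} ($p\ge5$). $k=4$, $V_0=R$, and $B(f,g)=\beta(f,g)=f_0g_3-f_1g_2+f_2g_1-f_3g_0$.

\medskip
Module II has dimension $4$ over $F$ instead of $6$, and so gives smaller values of $c$, but the condition $k\le p$ excludes it for $p=3$.

\begin{lemma}\label{lem:form}
In both modules $\langle\,,\rangle$ is a nondegenerate alternating $D$-invariant $\mathbb F_p$-bilinear form on $V_0$.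
\end{lemma}

\begin{proof}
We have $B(u,u)=0$: in Module I by the symmetry of $\beta$, and in Module II because the four terms cancel in pairs. So $\langle\,,\rangle$ is alternating. The Gram matrix of $B$ in the basis $N^ie$ ($e$ a standard basis vector) has exactly one nonzero entry $\pm1$ in each row and column, so $B$ is nondegenerate. Given $u\ne0$, choose $v$ with $B(u,v)\ne0$ and then $\gamma\in F$ with $\operatorname{Tr}_{F/\mathbb F_p}(\gamma B(u,v))\ne0$; this gives $\langle u,\gamma v\rangle\ne0$. Since $\overline{\exp(aN)f}\cdot\exp(aN)g=\exp(-aN)\exp(aN)\bar fg=\bar fg$, the forms $\beta$ and $B$ are invariant under $\exp(aN)$ for all $a\in F$. Finally $B(\sigma u,\sigma v)=\sigma(B(u,v))$ and $\operatorname{Tr}_{F/\mathbb F_p}\circ\sigma=\operatorname{Tr}_{F/\mathbb F_p}$, so $\langle\,,\rangle$ is invariant under $\sigma$. The elements of $D$ are products of such maps.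
\end{proof}

\begin{lemma}\label{lem:pairing}
In both modules there are $u',u''\in[V_0,D]$ with $\langle(w-1)u',(w-1)u''\rangle\ne0$.
\end{lemma}

\begin{proof}
Let $f\in F$ and let $e$ be a standard basis vector ($e=1$ in Module II). Then $(x-1)(fe)=(\exp(\theta N)\sigma(f)-f)e\in(\sigma(f)-f)e+NRe$. Since $w-1\in N+N^2R$,
\begin{equation}\label{eq:star}
(w-1)(x-1)(fe)\in(\sigma(f)-f)Ne+N^2Re .
\end{equation}

\emph{Module I.} The vectors $(w-1)u'$ and $(w-1)u''$ are multiples of $N$, so only the term $-f_1g_1$ of $\beta$ can contribute, and both $u'$ and $u''$ need a nonzero constant term. By \eqref{eq:star} and Lemma~\ref{lem:field}(a), every element of $T$ is available as such a term, so we need $h,h'\in T$ with $\operatorname{Tr}_{F/\mathbb F_p}(hh')\neq0$. Choose $\gamma\in F_0$ with $\operatorname{Tr}_{F_0/\mathbb F_p}(\gamma)\ne0$, and let $h=t$, $h'=\gamma t^{p-2}$. Both lie in $T$ by Lemma~\ref{lem:field}(b), since $p\ge3$. Write $h=\sigma(f)-f$ and $h'=\sigma(f')-f'$, and let $u'=(x-1)(fe_1)$, $u''=(x-1)(f'e_2)$. By \eqref{eq:star}, $(w-1)u'=(hN+\xi N^2)e_1$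 and $(w-1)u''=(h'N+\xi'N^2)e_2$ with $\xi,\xi'\in F$. Hence
\[
\langle(w-1)u',(w-1)u''\rangle=-\operatorname{Tr}_{F/\mathbb F_p}(\gamma t^{p-1})=-\operatorname{Tr}_{F_0/\mathbb F_p}\bigl(\gamma\operatorname{Tr}(t^{p-1})\bigr)=\operatorname{Tr}_{F_0/\mathbb F_p}(\gamma)\ne0 .
\]

\emph{Module II.} Here $N$ pairs with $N^2$, so one nonzero constant term is enough. Let $u'=(x-1)t$. By \eqref{eq:star}, $(w-1)u'\in N+N^2R$. Let $u''=(w-1)g$ with $g\in F$ and $\operatorname{Tr}_{F/\mathbb F_p}(g)\ne0$; then $(w-1)u''=(w-1)^2g\in gN^2+N^3R$. The first vector has no constant term, and the second has neither a constant nor a linear term, so of the four terms of $\beta$ only $-f_1g_2$ survives, and $\langle(w-1)u',(w-1)u''\rangle=-\operatorname{Tr}_{F/\mathbb F_p}(g)\ne0$.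
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Let $b\ge3$ and $n=\lceil(b-1)/(p-1)\rceil$. Then $3\le b\le n(p-1)+1$, so $D$ and $A$ are defined as in Section~\ref{sec:D}, and (H1) holds by Lemma~\ref{lem:D}(a),(b). Let $V_0$ be Module I or, if $p\ge5$, Module II.

The largest degree depends only on $|V|$, so we can raise it by adding a trivial summand. For $m\ge0$ let $W$ be a symplectic $\mathbb F_p$-space of dimension $2m$ with trivial action of $D$, and let $V=V_0\perp W$. Then (H2) holds by Lemma~\ref{lem:form}. We have $C_V(A)=\ker N\oplus W$, and the stabilizer of $u+u_1$ ($u\in V_0$, $u_1\in W$) is $D_u$; so (H3) holds by Lemma~\ref{lem:D}(d).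

Let $G=G(D,V)$. Since $|F|=p^{pn}$, we have $|V_0|=p^{6pn}$ for Module I and $|V_0|=p^{4pn}$ for Module II. Put $c=3pn+1+m$ and $c=2pn+1+m$, respectively, so that $p|V|^{1/2}=p^c$. Since $p|A|=p^b$, Proposition~\ref{prop:degrees} gives $\operatorname{cd}(G)=\{1,p,p^b,p^c\}$, and the four numbers are distinct because $3\le b\le n(p-1)+1<2pn+1\le c$. By Lemma~\ref{lem:D}(b), Lemma~\ref{lem:pairing} and Lemma~\ref{lem:dl}, $\operatorname{dl}(G)=4$.

As $m\geq0$ is arbitrary, Module I gives every $c\ge3pn+1$ for all odd $p$, and Module II gives every $c\ge2pn+1$ for $p\ge5$. This proves Theorem~\ref{thm:B}. Module I with $b=3$, $n=1$, $m=0$ gives Theorem~\ref{thm:A}.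
\end{proof}

\begin{remark}
We complete the table of Section~\ref{sec:intro}. The orders follow from $|D|=p^b$, $|V|=p^{2c-2}$ and $|G|=p^2|V||D|$, and the degrees from (F4) and Lemma~\ref{lem:third}. Since $G'''=Z$ is central and nontrivial, $G''\not\le Z$; so $G/Z\cong C_p\times(V\rtimes D)$, and with it $V\rtimes D$, has derived length $3$. For $p=3$ we have $c\ge10$, and for $p\ge5$ we have $c\ge11$; hence $|G|=p^{b+2c}$ is smallest for the group of order $3^{23}$ in Section~\ref{sec:example}.
\end{remark}

\begin{remark}
The restrictions in Theorem~\ref{thm:B} enter as follows. The third degree is $|D|=p^b$, and a nonabelian $p$-group has order at least $p^3$; so the construction cannot give $b=2$. The integer $n$ is the least one with $\dim T\ge b-1$, and the lower bound for $c$ comes from the size of $V_0$. That $p$ is odd is used three times: for the factor $\frac12$ in the product of $Y$; for $t\in T$, since $\operatorname{Tr}(t)=t+(t+1)=1$ when $p=2$; and for the truncated exponential, which needs $k\le p$, while $k=2$ would give $G'''=1$ by Remark~\ref{rem:quadratic}.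
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Characters of $p$-groups and Sylow $p$-subgroups},
\texttt{https://www.uv.es/amoquin/11.pdf}.

\end{thebibliography}
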